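\title{A Finite Algebra That Is Not Finitely Based but Has Bounded Equational Complexity}

\begin{abstract}
The equational complexity of a variety $\mathcal V$ measures how long the identities are that one must test in order to decide whether a finite algebra of given size belongs to $\mathcal V$. It is bounded whenever $\mathcal V$ is finitely based. We show that the converse fails for varieties generated by a finite algebra: there are a finite algebra $\mathbf A$ in a finite signature and a finite set of identities true in $\mathbf A$ whose finite models all lie in $\mathcal V(\mathbf A)$, although $\mathbf A$ is not finitely based. The algebra encodes systems of arrows that are transported along the edges of a graph. The law that transport around closed walks is trivial follows from finitely many axioms in finite structures, by an order argument, but it follows from no finite set of laws of $\mathbf A$ in general, as universal covers of cycles show. We also prove that every finite algebra with these two properties is inherently nonfinitely based.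
\end{abstract}

\section{Introduction}\label{sec:intro}

All signatures in this paper are finite. A \emph{variety} is the class of all algebras of a fixed signature that satisfy some set of identities $p\approx p'$ between terms. A finite algebra $\mathbf B$ outside a variety $\mathcal V$ fails some identity of $\mathcal V$, and one may ask how long such an identity has to be. Let $|p|$ be the syntactic length of the term $p$. We use only one property of length: for each $\ell$ there are, up to renaming of variables, finitely many identities $p\approx p'$ with $|p|+|p'|<\ell$.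

Say that a positive integer $\ell$ \emph{suffices for $n$} if for every algebra $\mathbf B$ of cardinality less than $n$, the algebra $\mathbf B$ belongs to $\mathcal V$ if and only if it satisfies every identity $p\approx p'$ of $\mathcal V$ with $|p|+|p'|<\ell$. The \emph{equational complexity} of $\mathcal V$ is the function $\beta_{\mathcal V}$ that assigns to a positive integer $n$ the least $\ell$ that suffices for $n$. Such an $\ell$ exists, because up to isomorphism there are finitely many algebras of cardinality less than $n$, and each of them that lies outside $\mathcal V$ fails some identity of $\mathcal V$. Members of $\mathcal V$ satisfy all identities of $\mathcal V$, so only one direction of the equivalence has content. It follows that if $\ell$ suffices for $n$, then every larger number suffices for $n$, and $\ell$ suffices for every smaller $n$; in particular $\beta_{\mathcal V}$ is nondecreasing. Boundedness of $\beta_{\mathcal V}$ has a description that does not mention length.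

\begin{lemma}\label{lem:bounded}
The function $\beta_{\mathcal V}$ is bounded if and only if there is a finite set $\Delta$ of identities of $\mathcal V$ such that every finite algebra satisfying $\Delta$ belongs to $\mathcal V$.
\end{lemma}

\begin{proof}
Given $\Delta$, any $\ell_0$ that exceeds $|p|+|p'|$ for all $p\approx p'$ in $\Delta$ suffices for every $n$, so $\beta_{\mathcal V}\le\ell_0$. Conversely, if $\beta_{\mathcal V}\le\ell$, then $\ell$ suffices for every $n$, and we take for $\Delta$ a finite set of representatives, up to renaming of variables, of the identities of $\mathcal V$ with $|p|+|p'|<\ell$.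
\end{proof}

For an algebra $\mathbf A$ let $\mathcal V(\mathbf A)$ be the variety generated by $\mathbf A$, the class of algebras that satisfy all identities true in $\mathbf A$. The algebra $\mathbf A$ is \emph{finitely based} if the identities true in $\mathbf A$ follow from a finite subset $\Delta$ of them, that is, if \emph{every} algebra satisfying $\Delta$ belongs to $\mathcal V(\mathbf A)$. By Lemma~\ref{lem:bounded}, a finitely based algebra generates a variety of bounded equational complexity. The following problem, posed in \cite{FBP}, asks whether the converse holds for finite algebras.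

\begin{quote}
\emph{Is there a finite algebra $\mathbf A$ in a finite signature such that $\mathbf A$ is not finitely based but $\beta_{\mathcal V(\mathbf A)}$ is bounded by a constant?}
\end{quote}

There is a reason to expect a negative answer. A variety is \emph{locally finite} if its finitely generated members are finite. For finite $\mathbf A$ the variety $\mathcal V(\mathbf A)$ is locally finite, since its free algebra on $r$ generators embeds in the power of $\mathbf A$ with exponent $|\mathbf A|^r$. An algebra belongs to a variety as soon as its finitely generated subalgebras do, since an identity involves finitely many variables. So a locally finite variety is determined by its finite members, and a finite set $\Delta$ that singles out the finite members of $\mathcal V(\mathbf A)$ seems close to being a basis. The gap is that the variety defined by $\Delta$ need not be locally finite: it may contain infinite, finitely generated algebras outside $\mathcal V(\mathbf A)$. An example must exploit this gap for every finite set of laws of $\mathbf A$ that contains $\Delta$. Each such set must have a model outside $\mathcal V(\mathbf A)$,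 and none of these models may be finite. We show that this can happen.

\begin{theorem}\label{thm:main}
There are a finite algebra $\mathbf A$ in a finite signature and a finite set $\widehat\Sigma$ of identities true in $\mathbf A$ such that
\begin{itemize}
\item[(a)] $\mathbf A$ is not finitely based;
\item[(b)] every finite algebra satisfying $\widehat\Sigma$ belongs to $\mathcal V(\mathbf A)$.
\end{itemize}
Consequently $\beta_{\mathcal V(\mathbf A)}$ is bounded by a constant.
\end{theorem}

The second theorem describes the example more closely and shows that local finiteness is the obstacle in every example. An algebra is \emph{residually finite} if it is a subdirect product of finite algebras, that is, if its congruences of finite index intersect in the equality relation.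

\begin{theorem}\label{thm:more}
Let $\mathbf A$ and $\widehat\Sigma$ be the algebra and the set of identities constructed in Section~\ref{sec:P}.
\begin{itemize}
\item[(1)] The function $\beta_{\mathcal V(\mathbf A)}$ is eventually constant, and a finite algebra lies in $\mathcal V(\mathbf A)$ if and only if it satisfies the fixed finite set $\widehat\Sigma$; so membership of finite algebras in $\mathcal V(\mathbf A)$ is decidable in polynomial time.
\item[(2)] For each $r$ there is a countably infinite, finitely generated algebra outside $\mathcal V(\mathbf A)$ that satisfies $\widehat\Sigma$ and all identities of $\mathbf A$ in at most $r$ variables. Every residually finite model of $\widehat\Sigma$ lies in $\mathcal V(\mathbf A)$. Every finitely generated model of $\widehat\Sigma$ has a largest residually finite quotient, and this quotient is finite and lies in $\mathcal V(\mathbf A)$.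
\item[(3)] If $\mathbf B$ is any finite algebra in a finite signature that is not finitely based and has $\beta_{\mathcal V(\mathbf B)}$ bounded, then no locally finite, finitely based variety contains $\mathbf B$; that is, $\mathbf B$ is inherently nonfinitely based. In particular this holds for $\mathbf A$.
\end{itemize}
\end{theorem}

The construction rests on a property that separates finite from infinite structures by finitely many rules: a totally ordered group has no nontrivial element of finite order, so a finite one is trivial, while $\mathbb Z$ is not. We make $\mathbb Z$ appear as the group of loops on a long cycle. Section~\ref{sec:cycle} presents the resulting infinite structures $U_N$ and shows the idea on a triangle. Section~\ref{sec:flat} reduces identities to Horn sentences about partial algebras. Section~\ref{sec:axioms} lists a finite set $\Sigma$ of Horn sentences true in all $U_N$ and an infinite set (Hol) that fails in each $U_N$, and Section~\ref{sec:finite} shows that finite models of $\Sigma$ satisfy (Hol). Section~\ref{sec:P} defines $\mathbf A$. The longest part, Section~\ref{sec:rep}, proves that every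 model of $\Sigma$ and (Hol), finite or not, gives a member of $\mathcal V(\mathbf A)$. Section~\ref{sec:proofs} assembles the proofs.

\section{Arrows over a cycle}\label{sec:cycle}

A \emph{partial algebra} is a set $R$ together with a partial operation for each symbol of a signature $\tau$. From Section~\ref{sec:axioms} on, $\tau$ consists of unary symbols $t$, $e$, ${}^*$, a binary symbol $\cdot$, and ternary symbols $k$, $q$; we write $1_c$ for $e(c)$ and $q_x(u,v)$ for $q(x,u,v)$.

\begin{definition}\label{def:U}
Let $N\ge3$. The partial algebra $U_N$ is the disjoint union of the set $\mathbb Z/N$ of \emph{vertices} and the set $\mathbb Z/N\times\mathbb Z$ of \emph{arrows}. The arrow $(i,m)$ has source $i$ and target $i+m\in\mathbb Z/N$; it is a loop if $N\mid m$; two arrows are parallel if they have the same source and the same target. The operations are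
\[
1_i=(i,0),\qquad t(i,m)=i+m,\qquad (i,m)^*=(i+m,-m),
\]
\[
(i,m)\cdot d=(i,m+\varepsilon)\quad\text{if } d=i+m+\varepsilon \text{ with }\varepsilon\in\{1,-1\},
\]
\[
k(x,y,z)=x\quad\text{if } x=(i,m),\ y=(i+m,m'),\ z=(i,m+m'),
\]
\[
q_{(i,m)}(u,v)=\begin{cases}u&\text{if }m>0,\\ v&\text{if }m\le0,\end{cases}\qquad\text{if } N\mid m\text{ and }u,v\text{ are parallel arrows},
\]
and they are undefined in all other cases. The number $\varepsilon$ is determined by $d$ because $N\ge3$.
\end{definition}

Think of the vertices as forming an $N$-cycle with universal cover $\mathbb Z$. The arrow $(i,m)$ is the class of walks that start at $i$ and whose lifts to $\mathbb Z$ have displacement $m$. The operation ${}^*$ reverses an arrow, and $x\cdot d$ moves the target of $x$ along an edge to the neighbor $d$. The operation $k$ records by its domain that $z$ is the composite of $x$ and $y$, and $q_x$ records the sign of the loop $x$ by choosing one of two parallel arrows. Call the loop $(i,m)$ \emph{positive} if $m>0$. Three features matter, and all are visible for $N=3$.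

\emph{Transport around the cycle is not trivial.} We have $1_0\cdot1=(0,1)$, then $(0,1)\cdot2=(0,2)$, then $(0,2)\cdot0=(0,3)\ne1_0$. To state the law that this violates, one needs a variable for each vertex of the cycle.

\emph{Transport is trivial if a vertex is missing.} A walk that uses only the vertices $0$ and $1$ alternates between them, and $1_0\cdot1\cdot0=(0,1)\cdot0=1_0$. The loops $(0,3j)$ are still present, but no walk leads to them from $1_0$. For large $N$, a law with few variables sees few vertices, so it cannot detect the first feature.

\emph{Signs forbid finite versions.} Replace $\mathbb Z$ by $\mathbb Z/NM$ in the second coordinate of arrows and drop $q$. This gives a finite structure $U_{N,M}$ in which transport around the cycle is still nontrivial if $M\ge2$, so these structures have to be ruled out. In $U_N$ the positive loops obey the following rules: an identity $1_c$ is not positive; a loop $x$ that is not an identity is positive or has positive reverse $x^*$; the composite of two positive loops is positive, and the composite of two loops with positive reverses has positive reverse. No set of loops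 in $U_{3,3}$ obeys these rules. Let $g_j=(0,3j)$, so that $g_3=1_0$ and $g_{j+1}$ is the composite of $g_j$ and $g_1$. If $g_1$ is positive, then so are $g_2$ and $g_3=1_0$, which is forbidden. If $g_1^*$ is positive, then so are $g_2^*$ and $g_3^*=1_0$. So neither holds, and the second rule would force $g_1=1_0$.

We want a finite algebra $\mathbf A$ whose laws say that transport around closed walks of every length is trivial, and which is large enough that every structure with the local properties of $U_N$ and trivial transport is accounted for in $\mathcal V(\mathbf A)$. Then $U_N$ with a vertex removed is accounted for, $U_N$ is not, and finite structures are, by the sign argument. Two choices in Definition~\ref{def:U} are forced by this plan: signs are coded by the selector $q$ and not by a predicate, and composition is coded by a relation and not by an operation. The reasons are given in Sections~\ref{sec:axioms} and~\ref{sec:P}.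

\section{Flat algebras}\label{sec:flat}

This section turns partial algebras into algebras and implications into identities. We use two theorems of Birkhoff. First, $\mathcal V(\mathbf A)$ is closed under homomorphic images, subalgebras and direct products. Second, call an algebra with more than one element \emph{subdirectly irreducible} if it has a least congruence $\mu$ different from equality, its \emph{monolith}; then every algebra is a subdirect product of subdirectly irreducible quotients of itself. So an algebra belongs to a variety as soon as its subdirectly irreducible quotients do.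

Let $\tau$ be a finite signature whose symbols have arity at least $1$, and let $R$ be a partial $\tau$-algebra. The \emph{flat algebra} $\flat(R)$ has universe $R\cup\{\bot\}$ with $\bot\notin R$. Each $f\in\tau$ is made total by giving it the value $\bot$ wherever it is undefined or some argument is $\bot$. In addition there are the constant $\bot$ and two binary operations,
\[
x\wedge y=\begin{cases}x&\text{if }x=y,\\ \bot&\text{otherwise,}\end{cases}
\qquad
x\rhd y=\begin{cases}y&\text{if }x\ne\bot,\\ \bot&\text{if }x=\bot.\end{cases}
\]
Thus $\wedge$ tests equality, and $\rhd$ is a guard: it passes $y$ on if $x$ is defined. By induction on terms, a $\tau$-term has a value different from $\bot$ in $\flat(R)$ exactly when its variables are assigned elements of $R$ and the term is defined in $R$, and then the two values agree. If $R'\subseteq R$ contains every defined value $f(\bar a)$ with $\bar a$ in $R'$, then $R'$ with the restricted operations is a partial algebra and $\flat(R')$ is a subalgebra of $\flat(R)$.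

Let $\Sigma_0$ be the following finite set of identities, where $f$ ranges over $\tau$ and $i$ over the argument places of $f$.
\begin{itemize}
\item[(F1)] $\wedge$ is idempotent, commutative and associative, and $\bot\wedge x\approx\bot$.
\item[(F2)] $x\rhd x\approx x$, \ $(x\rhd y)\rhd z\approx x\rhd(y\rhd z)$, \ $x\rhd(y\rhd z)\approx y\rhd(x\rhd z)$, \ $\bot\rhd x\approx\bot$.
\item[(F3)] $x\rhd(y\wedge z)\approx(x\rhd y)\wedge z$.
\item[(F4)] $(x\wedge y)\rhd x\approx x\wedge y$.
\item[(F5)] $f(\dots,z\rhd x_i,\dots)\approx z\rhd f(\dots,x_i,\dots)$.
\item[(F6)] $x_i\rhd f(x_1,\dots,x_n)\approx f(x_1,\dots,x_n)$.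
\end{itemize}
They hold in every $\flat(R)$: in each identity with $\rhd$, both sides are $\bot$ if one of the guards is $\bot$, and otherwise the guards can be deleted and the two sides agree.

\begin{lemma}\label{lem:si}
Every subdirectly irreducible algebra $\mathbf M$ satisfying $\Sigma_0$ is isomorphic to $\flat(R)$ for some partial $\tau$-algebra $R$.
\end{lemma}

\begin{proof}
In a flat algebra the map $x\mapsto z\rhd x$ is either the identity or constant. We show that this dichotomy survives in $\mathbf M$ and that it separates $\bot$ from all other elements.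

Let $\mu$ be the monolith and $(a,a')\in\mu$ with $a\ne a'$. The element $a\wedge a'$ cannot equal both $a$ and $a'$, so we may assume $b:=a\wedge a'\ne a$. Then $(a,b)=(a\wedge a,a\wedge a')\in\mu$ and $a\wedge b=b$. For $z\in M$ let $E_z(x)=z\rhd x$. By (F2), $E_zE_z=E_z$. The map $E_z$ is an endomorphism: by (F1)--(F3),
\begin{align*}
(z\rhd x)\wedge(z\rhd y)&=z\rhd\bigl(x\wedge(z\rhd y)\bigr)=z\rhd\bigl(z\rhd(x\wedge y)\bigr)=z\rhd(x\wedge y),\\
(z\rhd x)\rhd(z\rhd y)&=z\rhd\bigl(x\rhd(z\rhd y)\bigr)=z\rhd\bigl(z\rhd(x\rhd y)\bigr)=z\rhd(x\rhd y),\\
z\rhd\bot&=z\rhd(\bot\rhd\bot)=\bot\rhd(z\rhd\bot)=\bot,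
\end{align*}
and $f(z\rhd x_1,\dots,z\rhd x_n)=E_z^n(f(\bar x))=z\rhd f(\bar x)$ by (F5), since $n\ge1$. If the kernel of $E_z$ is equality, then $E_z$ is injective and idempotent, hence the identity map. Otherwise the kernel contains $\mu$, so $z\rhd a=z\rhd b$. Thus $M$ is the disjoint union of
\[
Z=\{z: z\rhd a=z\rhd b\}\quad\text{and}\quad F=\{z:E_z=\mathrm{id}\}.
\]
We have $\bot\in Z$. We have $a\in F$, because $a\rhd a=a$ while $a\rhd b=a\rhd(a\wedge b)=(a\rhd a)\wedge b=b$.

Every basic operation with an argument $n\in Z$ has its value in $Z$. For $\rhd$ this follows from (F2):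
\[
(y\rhd n)\rhd a=y\rhd(n\rhd a)=y\rhd(n\rhd b)=(y\rhd n)\rhd b,
\]
and $(n\rhd y)\rhd x=n\rhd(y\rhd x)=y\rhd(n\rhd x)=(y\rhd n)\rhd x$ for all $x$, so $n\rhd y\in Z$ as well. If $w=f(\dots,n,\dots)$, then $w=n\rhd w\in Z$ by (F6). If $w=n\wedge y$, then $w=w\rhd n\in Z$ by (F4).

Therefore the equivalence whose only nonsingleton class is $Z$ is a congruence. It does not contain $(a,b)$, since $a\notin Z$ and $a\ne b$, so it does not contain $\mu$ and must be equality. Hence $Z=\{\bot\}$. If $x,y,x\wedge y\in F$, then $x=(x\wedge y)\rhd x=x\wedge y$ by (F4), and $y=x\wedge y$ by symmetry, so $x=y$. Thus $x\wedge y=\bot$ for $x\ne y$. Also $x\rhd y=y$ for $x\in F$. So $\mathbf M=\flat(F)$, where $f$ is defined on a tuple from $F$ if and only if its value in $\mathbf M$ is not $\bot$.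
\end{proof}

A \emph{Horn sentence} is an expression
\[
p_1=p_1',\ \dots,\ p_m=p_m'\ \Rightarrow\ p=p'\qquad(m\ge1)
\]
with $\tau$-terms, in which every variable occurs in the premises. In a partial algebra, ``$=$'' means that both sides are defined and equal, and the variables range over all elements. We write $p{\downarrow}$ for $p=p$. We also allow the conclusion ``false''.

\begin{lemma}\label{lem:horn}
Let $\Phi=(p_1\wedge p_1')\rhd(\cdots\rhd(p_m\wedge p_m'))$. A partial algebra $R$ satisfies the Horn sentence above if and only if $\flat(R)$ satisfies $(p\wedge p')\rhd\Phi\approx\Phi$. It satisfies the sentence with conclusion ``false'' if and only if $\flat(R)$ satisfies $\Phi\approx\bot$.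
\end{lemma}

\begin{proof}
Under an assignment in $\flat(R)$, the value of $\Phi$ differs from $\bot$ if and only if every $p_i\wedge p_i'$ does. Since all variables occur in the premises, this happens if and only if all variables are assigned elements of $R$ and all premises hold. If $\Phi=\bot$, both sides of the first identity are $\bot$. If $\Phi\ne\bot$, the first identity holds if and only if $p\wedge p'\ne\bot$, that is, if and only if the conclusion holds.
\end{proof}

We call these the identities \emph{expressing} the sentence. The last tool gives membership in $\mathcal V(\flat(P))$. A \emph{homomorphism} $h\colon R\to P$ of partial algebras is a total map such that $f(h(\bar a))$ is defined and equals $h(f(\bar a))$ whenever $f(\bar a)$ is defined. It need not reflect undefinedness, so it need not extend to a homomorphism of flat algebras; a family of homomorphisms can make up for this.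

\begin{lemma}\label{lem:hom}
Let $R,P$ be partial $\tau$-algebras and $(h_i)_{i\in I}$ a nonempty family of homomorphisms $R\to P$ such that
\begin{itemize}
\item[(I)] any two distinct elements of $R$ have distinct images under some $h_i$;
\item[(II)] whenever $f(\bar a)$ is undefined in $R$, some $f(h_i(\bar a))$ is undefined in $P$.
\end{itemize}
Then $\flat(R)\in\mathcal V(\flat(P))$.
\end{lemma}

\begin{proof}
In $\flat(P)^I$ let $\hat a=(h_i(a))_{i\in I}$ for $a\in R$, and let $Z$ be the set of tuples with some coordinate $\bot$. Then $Z$ contains the constant $\bot$, no $\hat a$ lies in $Z$, and every basic operation with an argument in $Z$ has its value in $Z$. By (I), the map $a\mapsto\hat a$ is injective and $\hat a\wedge\hat b\in Z$ for $a\ne b$. Also $\hat a\wedge\hat a=\hat a$ and $\hat a\rhd\hat b=\hat b$. Finally $f(\hat a_1,\dots,\hat a_n)$ is $\widehat{f(\bar a)}$ if $f(\bar a)$ is defined, and it lies in $Z$ otherwise, by (II). So $\{\hat a:a\in R\}\cup Z$ is a subalgebra, collapsing $Z$ to a point is a congruence on it, and the quotient is isomorphic to $\flat(R)$.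
\end{proof}

\section{The axioms}\label{sec:axioms}

From now on $\tau=\{t,e,{}^*,\cdot,k,q\}$. We use these abbreviations for terms and for conjunctions of equations:
\begin{align*}
&s(x)=t(x^*),\qquad d\circ x=(x^*\cdot d)^*,\qquad c\leftrightarrow d \text{ for } 1_c\cdot d{\downarrow},\qquad T(x,y,z)\text{ for }k(x,y,z){\downarrow},\\
&u\parallel v\text{ for } t(u)=t(v),\ s(u)=s(v),\qquad\text{``$x$ is a loop'' for } s(x)=t(x).
\end{align*}
In a partial algebra $R$ the elements of $L=\{a:e(a){\downarrow}\}$ are \emph{vertices}, those of $X=\{a:t(a){\downarrow}\}$ are \emph{arrows}, and the remaining elements are \emph{idle}. We call $x\cdot d$ a \emph{right move}, $d\circ x$ a \emph{left move}, and a triple with $T(x,y,z)$ a \emph{triangle}. The finite set $\Sigma$ consists of five groups of Horn sentences; a line with several conclusions stands for several sentences.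

\subsection*{Domains, moves and triangles}
Group D fixes the sorts, group M says that moves are reversible and that left and right moves commute, and group T says that identities are neutral on the right and that each of the three corners of a triangle can be moved.
\begin{itemize}
\item[(D1)] $e(a){\downarrow},\ t(a){\downarrow}\Rightarrow$ false.
\item[(D2)] $e(c){\downarrow}\Rightarrow t(1_c)=c,\ 1_c^*=1_c$.
\item[(D3)] $t(x){\downarrow}\Rightarrow 1_{t(x)}{\downarrow},\ x^{**}=x,\ t(x^*){\downarrow}$; \quad $x^*{\downarrow}\Rightarrow t(x){\downarrow}$.
\item[(D4)] $x\cdot d{\downarrow}\Rightarrow t(x){\downarrow},\ e(d){\downarrow},\ t(x)\leftrightarrow d$; \quad $t(x){\downarrow},\ t(x)\leftrightarrow d\Rightarrow x\cdot d{\downarrow}$.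
\item[(M1)] $x\cdot d{\downarrow}\Rightarrow t(x\cdot d)=d,\ s(x\cdot d)=s(x),\ (x\cdot d)\cdot t(x)=x$.
\item[(M2)] $x\cdot d{\downarrow},\ x^*\cdot d'{\downarrow}\Rightarrow d'\circ(x\cdot d)=(d'\circ x)\cdot d$.
\item[(M3)] $c\leftrightarrow d\Rightarrow d\circ(1_c\cdot d)=1_d$.
\item[(T1)] $T(x,y,z)\Rightarrow k(x,y,z)=x,\ t(x)=s(y),\ s(z)=s(x),\ t(z)=t(y)$.
\item[(T2)] $t(x){\downarrow}\Rightarrow T(x,1_{t(x)},x)$.
\item[(T3)] $T(x,1_{t(x)},z)\Rightarrow z=x$.
\item[(T4)] $T(x,y,z),\ y\cdot d{\downarrow}\Rightarrow T(x,y\cdot d,z\cdot d)$.
\item[(T5)] $T(x,y,z),\ x\cdot d{\downarrow}\Rightarrow T(x\cdot d,d\circ y,z)$.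
\item[(T6)] $T(x,y,z),\ x^*\cdot d{\downarrow}\Rightarrow T(d\circ x,y,d\circ z)$.
\end{itemize}

\subsection*{Selectors and signs}
The sign rules of Section~\ref{sec:cycle} contain a disjunction: a loop is positive, or its reverse is, or it is an identity. No such rule about a set of loops can be a law of our algebra. Indeed, let $R\times R$ carry the operations that are defined when they are defined in both coordinates. The two projections satisfy (I) and (II) of Lemma~\ref{lem:hom}, so $\flat(R\times R)\in\mathcal V(\flat(R))$; and if $x$ is a positive loop of $R$, then $(x,x^*)$ is positive in one coordinate only, as is its reverse. The operation $q$ makes sense of this. In a power of $U_N$, the arrow $q_x(u,v)$ agrees with $u$ in the coordinates where $x$ is positive and with $v$ in the others. Group Q collects laws of such coordinatewise selection.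
\begin{itemize}
\item[(Q0)] $q_x(u,v){\downarrow}\Rightarrow x$ a loop, $u\parallel v$, $q_x(u,v)\parallel u$; \quad $x$ a loop, $u\parallel v\Rightarrow q_x(u,v){\downarrow}$.
\item[(Q1)] $x$ a loop, $u\parallel v$, $u\parallel w\Rightarrow q_x(u,u)=u$, \ $q_x(q_x(u,v),w)=q_x(u,w)$, \ $q_x(u,q_x(v,w))=q_x(u,w)$.
\item[(Q2)] $x,y$ loops, $u\parallel u'$, $u\parallel v$, $u\parallel v'\Rightarrow q_x(q_y(u,u'),q_y(v,v'))=q_y(q_x(u,v),q_x(u',v'))$.
\item[(Q3)] $x,y$ loops, $y\parallel z$, $u\parallel v\Rightarrow q_{q_x(y,z)}(u,v)=q_x(q_y(u,v),q_z(u,v))$.
\item[(Q4)] $x$ a loop, $u\parallel v\Rightarrow q_x(u,v)^*=q_x(u^*,v^*)$; \quad $x$ a loop, $u\parallel v$, $u\cdot d{\downarrow}\Rightarrow q_x(u,v)\cdot d=q_x(u\cdot d,v\cdot d)$.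
\item[(Q5)] $w$ a loop, $T(u_1,u_2,u_3)$, $T(v_1,v_2,v_3)$, $u_i\parallel v_i$ $(i=1,2,3)\Rightarrow T(q_w(u_1,v_1),q_w(u_2,v_2),q_w(u_3,v_3))$.
\end{itemize}
Group S restates the sign rules through selectors. In a power of $U_N$, the arrow $q_x(q_y(u,v),v)$ agrees with $u$ exactly where both $x$ and $y$ are positive. So (S2) says that $x$ and $x^*$ are nowhere both positive, and (S4) says that $z$ is positive wherever $x$ and $y$ are. The left side of (S3) agrees with $1_{t(x)}$ where neither $x$ nor $x^*$ is positive and with $x$ elsewhere, so (S3) is the disjunctive rule in the form of an equation.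
\begin{itemize}
\item[(S1)] $e(c){\downarrow}$, $u\parallel v\Rightarrow q_{1_c}(u,v)=v$.
\item[(S2)] $x$ a loop, $u\parallel v\Rightarrow q_x(q_{x^*}(u,v),v)=v$.
\item[(S3)] $x$ a loop $\Rightarrow q_x(x,q_{x^*}(x,1_{t(x)}))=x$.
\item[(S4)] $T(x,y,z)$, $x,y$ loops, $t(x)=t(y)$, $u\parallel v\Rightarrow q_x(q_y(q_z(u,v),v),v)=q_x(q_y(u,v),v)$, \ $q_{x^*}(q_{y^*}(q_{z^*}(u,v),v),v)=q_{x^*}(q_{y^*}(u,v),v)$.
\item[(S5)] $x$ a loop, $x\cdot d{\downarrow}$, $u\parallel v\Rightarrow q_{d\circ(x\cdot d)}(u,v)=q_x(u,v)$.
\end{itemize}

\subsection*{First consequences}

\begin{lemma}\label{lem:basic}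
Let $R$ satisfy the groups D and M.
\begin{itemize}
\item[(i)] $L\cap X=\emptyset$. The operation $e$ maps $L$ into $X$; ${}^*$ has domain $X$ and is an involution of $X$; $t$ and $s$ map $X$ into $L$; $s(1_c)=t(1_c)=c$ and $s(x^*)=t(x)$.
\item[(ii)] $\leftrightarrow$ is a symmetric relation on $L$, and $x\cdot d$ is defined if and only if $x\in X$ and $t(x)\leftrightarrow d$.
\item[(iii)] If $c\leftrightarrow d$, then $x\mapsto x\cdot d$ is a source-preserving bijection from the arrows with target $c$ onto the arrows with target $d$, with inverse $y\mapsto y\cdot c$.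
\item[(iv)] $d\circ x$ is defined if and only if $x\in X$ and $s(x)\leftrightarrow d$. Then $s(d\circ x)=d$, $t(d\circ x)=t(x)$ and $(d\circ x)^*=x^*\cdot d$.
\item[(v)] If $R$ also satisfies (T1) and (Q0), then $k$ and $q$ are defined only on arrows and have arrows as values, and $q_x(u,v)$ is defined if and only if $x$ is a loop and $u\parallel v$. Idle elements are neither arguments nor values of any defined operation.
\end{itemize}
\end{lemma}

\begin{proof}
Part (i) restates (D1)--(D3), with $s(1_c)=t(1_c^*)=c$ and $s(x^*)=t(x^{**})=t(x)$. In (ii), $c\leftrightarrow d$ requires $e(c){\downarrow}$ and gives $e(d){\downarrow}$ by (D4). By (M1), $(1_c\cdot d)\cdot c$ is defined and $t(1_c\cdot d)=d$, so $d\leftrightarrow c$ by (D4). The rest of (ii) is (D4), and (iii) is (M1) applied to $c\leftrightarrow d$ and to $d\leftrightarrow c$. In (iv), $x^*\cdot d$ is defined if and only if $x\in X$ and $t(x^*)\leftrightarrow d$; then $(d\circ x)^*=x^*\cdot d$ by (i), so $s(d\circ x)=t(x^*\cdot d)=d$, and $t(d\circ x)=s(x^*\cdot d)=s(x^*)=t(x)$. In (v), the conclusions of (T1) and (Q0) assert that $s$ or $t$ is defined on each argument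 and value of $k$ and $q$.
\end{proof}

So $(L,\leftrightarrow)$ is a graph, possibly with vertices adjacent to themselves. A \emph{walk} is a sequence $\gamma=(c_0,\dots,c_n)$ with $n\ge0$ and $c_{i-1}\leftrightarrow c_i$; it is \emph{closed at $c_0$} if $c_n=c_0$, and $\gamma^{-1}$ is the reversed walk. For $t(x)=c_0$ put $x\gamma=(\cdots(x\cdot c_1)\cdots)\cdot c_n$, and for $s(x)=c_0$ put $\gamma\circ x=c_n\circ(\cdots\circ(c_1\circ x))=(x^*\gamma)^*$. By Lemma~\ref{lem:basic}, $x\gamma\gamma^{-1}=x$ and $\gamma^{-1}\circ(\gamma\circ x)=x$; by (M2), $\delta\circ(x\gamma)=(\delta\circ x)\gamma$.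

Let (Hol), for trivial holonomy, be the infinite set of Horn sentences
\[
w_n{\downarrow}\ \Rightarrow\ w_n=1_{y_0},\qquad w_n=(\cdots((1_{y_0}\cdot y_1)\cdot y_2)\cdots y_{n-1})\cdot y_0\qquad(n\ge1).
\]
It says that $1_c\gamma=1_c$ for every walk $\gamma$ closed at $c$. Triangles carry this over to all arrows.

\begin{lemma}\label{lem:holall}
Let $R\models\Sigma$, let $\gamma$ be closed at $c$ and $t(x)=c$. Then $T(x,1_c\gamma,x\gamma)$. If $R$ satisfies (Hol), then $x\gamma=x$.
\end{lemma}

\begin{proof}
Start from $T(x,1_c,x)$, which is (T2), and apply (T4) along $\gamma$. If $1_c\gamma=1_c$, then (T3) gives $x\gamma=x$.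
\end{proof}

\subsection*{Signed models}
In the concrete models that we need, every $q_x$ is a projection. For them the groups Q and S reduce to the sign rules.

\begin{lemma}\label{lem:signed}
Let $R$ satisfy the groups D, M, T, and let $\Pi$ be a set of loops. Suppose that $q_x(u,v)$ is defined exactly when $x$ is a loop and $u\parallel v$, with value $u$ if $x\in\Pi$ and $v$ otherwise, and that
\begin{itemize}
\item[(P1)] $1_c\notin\Pi$ for $c\in L$;
\item[(P2)] $x$ and $x^*$ are never both in $\Pi$;
\item[(P3)] a loop $x$ with $x,x^*\notin\Pi$ equals $1_{t(x)}$;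
\item[(P4)] if $T(x,y,z)$ and $x,y$ are loops at the same vertex, then $x,y\in\Pi$ implies $z\in\Pi$, and $x^*,y^*\in\Pi$ implies $z^*\in\Pi$;
\item[(P5)] if $x$ is a loop and $x\cdot d{\downarrow}$, then $d\circ(x\cdot d)\in\Pi$ if and only if $x\in\Pi$.
\end{itemize}
Then $R\models\Sigma$.
\end{lemma}

\begin{proof}
(Q0) holds by assumption. In the other axioms all selector terms are defined, since the subscripts are loops, the entries are parallel, and a selector returns one of its entries; for (Q4) note that $u\parallel v$ gives $u^*\parallel v^*$ and, if $u\cdot d{\downarrow}$, also $u\cdot d\parallel v\cdot d$ by Lemma~\ref{lem:basic}. In (Q1), the first equation is idempotence, and both sides of the other two are $u$ if $x\in\Pi$ and $w$ otherwise. In (Q2), arrange $u,u'$ and $v,v'$ as the rows of a $2\times2$ matrix: $q_x$ picks a row, $q_y$ picks a column, and both sides are the entry in that row and column. In (Q3), both sides are $q_y(u,v)$ if $x\in\Pi$ and $q_z(u,v)$ otherwise. In (Q4), both sides come from $u$ if $x\in\Pi$ and from $v$ otherwise. In (Q5), the resulting triple is one of the two given triangles.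

(S1) is (P1). In (S2), the left side is $v$ if $x\notin\Pi$, and it is $q_{x^*}(u,v)=v$ if $x\in\Pi$, by (P2). In (S3), the left side is $x$ if $x\in\Pi$; otherwise it is $q_{x^*}(x,1_{t(x)})$, which is $x$ if $x^*\in\Pi$ and $1_{t(x)}=x$ if not, by (P3). In the first equation of (S4), both sides are $v$ unless $x,y\in\Pi$, and in that case $z\in\Pi$ and both sides are $u$; the second equation is the same with $x^*,y^*,z^*$. (S5) is (P5).
\end{proof}

\begin{proposition}\label{prop:U}
$U_N\models\Sigma$ for every $N\ge3$.
\end{proposition}

\begin{proof}
In $U_N$ we have $s(i,m)=t(i+m,-m)=i$, and $c\leftrightarrow d$ if and only if $d=c\pm1$. For $d=i+\varepsilon$ we get $d\circ(i,m)=(i+m,-m+\varepsilon)^*=(i+\varepsilon,m-\varepsilon)$.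

Group D: vertices and arrows are disjoint, $t(i,0)=i$, $(i,0)^*=(i,0)$, $(i,m)^{**}=(i+m,-m)^*=(i,m)$, and $x\cdot d$ is defined exactly when $d=t(x)\pm1$. (M1): $(i,m+\varepsilon)$ has source $i$ and target $d=i+m+\varepsilon$, and $(i,m+\varepsilon)\cdot(i+m)=(i,m)$. (M2): for $d=i+m+\varepsilon$ and $d'=i+\delta$ both sides are $(i+\delta,m+\varepsilon-\delta)$. (M3): for $d=c+\varepsilon$ we have $d\circ(c,\varepsilon)=(c+\varepsilon,0)$. Let $x=(i,m)$, $y=(i+m,m')$, $z=(i,m+m')$ be a triangle. Its endpoints are as in (T1), and (T2), (T3) are the case $m'=0$. The triples in the conclusions of (T4), (T5), (T6) are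
\begin{align*}
&(i,m),\ (i+m,m'+\varepsilon),\ (i,m+m'+\varepsilon);\\
&(i,m+\varepsilon),\ (i+m+\varepsilon,m'-\varepsilon),\ (i,m+m');\\
&(i+\varepsilon,m-\varepsilon),\ (i+m,m'),\ (i+\varepsilon,m+m'-\varepsilon),
\end{align*}
and each is a triangle. Now apply Lemma~\ref{lem:signed} to the set $\Pi$ of loops $(i,m)$ with $m>0$; the reverse of the loop $(i,m)$ is in $\Pi$ if and only if $m<0$. Then (P1)--(P3) are trichotomy in $\mathbb Z$, (P4) says that a sum of two positive (negative) integers is positive (negative), and (P5) holds because $d\circ((i,m)\cdot d)=d\circ(i,m+\varepsilon)=(i+\varepsilon,m)$ for $d=i+\varepsilon$.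
\end{proof}

For $L'\subseteq\mathbb Z/N$ let $U_N|L'$ consist of $L'$ and of the arrows with source and target in $L'$.

\begin{proposition}\label{prop:parts}
If $L'\subsetneq\mathbb Z/N$, then $\flat(U_N|L')$ is a subalgebra of $\flat(U_N)$, and $U_N|L'$ satisfies $\Sigma$ and (Hol).
\end{proposition}

\begin{proof}
The set $U_N|L'$ is closed under all defined operations: $x\cdot d$ has source $s(x)$ and target $d$, while $k$ and $q$ return one of their arguments, and $e$, $t$, ${}^*$ introduce no new vertices. So $\flat(U_N|L')$ is a subalgebra, it inherits the identities expressing $\Sigma$, and $U_N|L'\models\Sigma$ by Lemma~\ref{lem:horn}. Let $(c_0,\dots,c_n)$ be a closed walk in $L'$ and lift it to integers $a_0,\dots,a_n$ with $a_i-a_{i-1}=\pm1$ and $a_i\equiv c_i$. Transport along the walk takes $1_{c_0}$ to $(c_0,a_n-a_0)$. Choose $j\notin L'$. The lifted walk avoids all lifts of $j$ and has steps $\pm1$, so it stays strictly between two consecutive lifts of $j$. Hence $|a_n-a_0|<N$, and $a_n\equiv a_0\pmod N$ gives $a_n=a_0$.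
\end{proof}

\section{Finite models have trivial holonomy}\label{sec:finite}

We repeat the argument given for $U_{3,3}$, now in an arbitrary finite model of $\Sigma$, where the selectors need not be projections. The statement ``$g_j$ is positive wherever $g_1$ is'' takes the form of equation~\eqref{eq:claim} below.

\begin{proposition}\label{prop:finite}
Every finite partial algebra $R\models\Sigma$ satisfies (Hol).
\end{proposition}

\begin{proof}
Let $\gamma$ be a walk closed at $c$ and $g_j=1_c\gamma^j$. By Lemma~\ref{lem:basic}(iii), $x\mapsto x\gamma$ is a permutation of the set of loops at $c$. This set is finite, so $g_n=1_c$ for some $n\ge1$; finiteness is used only here. Lemma~\ref{lem:holall} gives $T(g_j,g_1,g_{j+1})$.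

Let $x\mapsto x^\diamond$ be either the identity map or ${}^*$, and put $f_j=q_{g_j^\diamond}$. In both cases (S4) gives, for $u\parallel v$,
\begin{equation}\label{eq:s4}
f_j\bigl(f_1(f_{j+1}(u,v),v),v\bigr)=f_j\bigl(f_1(u,v),v\bigr).
\end{equation}
We prove by induction on $j\ge1$ that for all $u\parallel v$
\begin{equation}\label{eq:claim}
f_1(f_j(u,v),v)=f_1(u,v).
\end{equation}
For $j=1$ this is (Q1). Assume it for $j$. By (Q1), (Q2), (Q1) and the induction hypothesis,
\[
f_j(f_1(u,v),v)=f_j\bigl(f_1(u,v),f_1(v,v)\bigr)=f_1\bigl(f_j(u,v),f_j(v,v)\bigr)=f_1(f_j(u,v),v)=f_1(u,v)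
\]
for all $u\parallel v$. Apply this to the pair $f_{j+1}(u,v)\parallel v$ on the left of \eqref{eq:s4} and to the pair $u\parallel v$ on the right. The result is \eqref{eq:claim} for $j+1$.

Since $g_n^\diamond=1_c$, axiom (S1) gives $f_n(u,v)=v$, and \eqref{eq:claim} for $j=n$ gives $f_1(u,v)=f_1(v,v)=v$. So both $q_{g_1}$ and $q_{g_1^*}$ return their second entry, and (S3) yields $g_1=q_{g_1}(g_1,q_{g_1^*}(g_1,1_c))=1_c$.
\end{proof}

\begin{remark}\label{rem:needs}
Both hypotheses are needed. The infinite model $U_N$ fails (Hol), since $w_N$ has the value $(0,N)$ at $y_i=i$. The finite structure $U_{N,M}$ with $M\ge2$ fails (Hol) for the same reason, and it satisfies the groups D, M, T, because their verification in Proposition~\ref{prop:U} uses only addition in the second coordinate.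
\end{remark}

\section{The finite algebra}\label{sec:P}

We need a finite model $P$ of $\Sigma$ that receives enough homomorphisms, in the sense of Lemma~\ref{lem:hom}, from every model of $\Sigma$ and (Hol). An arrow of $P$ will be a triple of source, target and \emph{color}. Moves leave the color unchanged, which makes (Hol) automatic. The graph of $P$ is built to separate vertices and to detect non-edges; the colors are built to separate parallel arrows and to detect non-triangles.

Here we see why composition is a relation. The loops of $U_N|\{0\}$ form an infinite cyclic group under composition. A homomorphism of this group to a finite group sends some positive loop $x$ to the identity. If $h$ is a homomorphism of models of $\Sigma$ that sends $x$ to an identity arrow, then $h(u)=h(q_x(u,v))=q_{h(x)}(h(u),h(v))=h(v)$ by (S1), so $h$ separates no parallel arrows. In $P$ a pair of arrows may therefore have many composites, and a positive loop may be a composite of itself with itself.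

\emph{Vertices.} $L_P=\{v_0,v_1,v_2,v_3\}$. Any two vertices, equal or not, are adjacent, except that $v_1$ is not adjacent to $v_2$ and $v_3$ is not adjacent to itself.

\emph{Colors.} A \emph{mark} is a pair $(\rho,S)$ with $\rho\in\{+,0,-\}^3$ and $S\subseteq\{1,2,3\}$. The set $K$ of colors consists of a neutral color $\iota$ and of all triples $a=(\sigma,\rho,S)$ with $\sigma\in\{+,-\}$ and $(\rho,S)$ a mark; we write $\rho_a=\rho$, $S_a=S$. Put $\operatorname{sgn}\iota=0$, $\operatorname{sgn}(\sigma,\rho,S)=\sigma$, $\iota^*=\iota$, $(\sigma,\rho,S)^*=(-\sigma,\rho,S)$. A triple $(a,b,c)\in K^3$ is \emph{excluded} if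
\[
b\ne\iota,\quad \rho_b=(\operatorname{sgn}a,\operatorname{sgn}b,\operatorname{sgn}c),\quad 2\in S_b,\quad (a=\iota\text{ or }1\in S_a),\quad(c=\iota\text{ or }3\in S_c).
\]
Let $T_K$ be the set of $(a,b,c)\in K^3$ such that
\begin{itemize}
\item[(K1)] if $b=\iota$, then $c=a$;
\item[(K2)] if $\operatorname{sgn}a=\operatorname{sgn}b=\sigma\ne0$, then $\operatorname{sgn}c=\sigma$;
\item[(K3)] $(a,b,c)$ is not excluded.
\end{itemize}

\emph{Arrows and operations.} Let $X_P=L_P\times L_P\times K$ and let $P$ be the disjoint union of $L_P$ and $X_P$, with
\[
1_c=(c,c,\iota),\qquad t(c,d,a)=d,\qquad(c,d,a)^*=(d,c,a^*),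
\]
and $(c,d,a)\cdot d'=(c,d',a)$, defined if and only if $d$ is adjacent to $d'$. The value $k(x,y,z)=x$ is defined if and only if $x=(c,d,a)$, $y=(d,d',b)$, $z=(c,d',a')$ with $(a,b,a')\in T_K$. The value $q_x(u,v)$ is defined if and only if $x=(c,c,a)$ and $u,v$ are arrows with the same first and the same second coordinates; it is $u$ if $\operatorname{sgn}a=+$ and $v$ otherwise.

Conditions (K1) and (K2) are what (T3) and (S4) require. Condition (K3) allows us to forbid one prescribed triple and nothing else: $S$ says in which positions of the forbidden triple an arrow or its reverse occurs, and $\rho$ decides between the arrow and its reverse.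

\begin{example}\label{ex:marks}
Identify the loops $(0,Nj)$ of $U_N|\{0\}$ with the integers $j$. Then $j^*=-j$ and the triangles are the triples $(i,j,i+j)$. To forbid the non-triangle $(2,1,1)$, let $\rho=(+,+,+)$, $S(\pm2)=\{1\}$, $S(\pm1)=\{2,3\}$, and $S(j)=\emptyset$ for the other $j\neq0$; color $0$ by $\iota$ and $j\ne0$ by $(\operatorname{sgn}j,\rho,S(j))$. If the colors of $(i,j,l)$ form an excluded triple, then $i,j,l>0$ and $1\in S(i)$, $2\in S(j)$, $3\in S(l)$, so $(i,j,l)=(2,1,1)$. The triangle $(2,-1,1)$ carries the same marks as $(2,1,1)$, and only $\rho$ keeps it from being excluded.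
\end{example}

\begin{proposition}\label{prop:P}
$P$ satisfies $\Sigma$ and (Hol).
\end{proposition}

\begin{proof}
In $P$ we have $s(c,d,a)=c$; the relation $\leftrightarrow$ is the given adjacency, which is symmetric; and $d'\circ(c,d,a)=(d',d,a)$, defined if and only if $c\leftrightarrow d'$. So a right move changes only the second coordinate and a left move only the first. Groups D and M follow: $a^{**}=a$ and $\iota^*=\iota$ give (D2), (D3); both sides of (M2) have source $d'$, target $d$ and the color of $x$; in (M3), $d\circ(c,d,\iota)=(d,d,\iota)$. (T1) holds by definition. (T2) holds because $(a,\iota,a)$ satisfies (K1), while (K2) and (K3) impose nothing when the middle color is $\iota$. (T3) is (K1). In (T4), (T5), (T6) the moves change the common target of $y,z$, the common vertex $t(x)=s(y)$, and the common source of $x,z$, respectively, and keep all colors. Apply Lemma~\ref{lem:signed} to the set $\Pi$ of loops with color of sign $+$. Conditions (P1)--(P3) hold because $\operatorname{sgn}a^*=-\operatorname{sgn}a$ and $\iota$ is the only color of sign $0$; (P4) is (K2) for $\sigma=+$ and for $\sigma=-$; (P5) holds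 because moves keep colors. Finally, $w_n$ has source $y_0$, target $y_0$ and color $\iota$ whenever it is defined.
\end{proof}

Let $\mathbf A=\flat(P)$, in the signature $\{\wedge,\rhd,\bot,t,e,{}^*,\cdot,k,q\}$. There are $27\cdot8=216$ marks and $1+2\cdot216=433$ colors, so $\mathbf A$ has $4+16\cdot433+1=6933$ elements. Let $\widehat\Sigma$ be $\Sigma_0$ together with the identities expressing $\Sigma$. By Lemma~\ref{lem:horn} and Proposition~\ref{prop:P}, $\widehat\Sigma$ is a finite set of identities true in $\mathbf A$, and the identities expressing (Hol) are true in $\mathbf A$ as well.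

\section{The representation theorem}\label{sec:rep}

\begin{theorem}\label{thm:rep}
If a partial algebra $R$, finite or infinite, satisfies $\Sigma$ and (Hol), then $\flat(R)\in\mathcal V(\mathbf A)$.
\end{theorem}

Fix such an $R$. If $R=\emptyset$, then $\flat(R)$ has one element and lies in every variety; so let $R\ne\emptyset$. We show that the family of all homomorphisms $R\to P$ is nonempty and satisfies (I) and (II) of Lemma~\ref{lem:hom}. A homomorphism to $P$ must turn each selector into a projection, must assign to each arrow a color that is invariant under moves, and must respect $T_K$. We deal with these demands in turn.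

\subsection{Making the selectors projections}

In a power of a signed model one would pass to a single coordinate. In $R$ the role of a coordinate is played by a suitable equivalence relation on arrows. An equivalence relation $\sim$ on $X$ is \emph{admissible} if
\begin{itemize}
\item[(A1)] $x\sim y$ implies $x\parallel y$;
\item[(A2)] $x\sim y$ implies $x^*\sim y^*$, and $x\cdot d\sim y\cdot d$ when these are defined;
\item[(A3)] $q_x(u,v)\sim q_{x'}(u',v')$ whenever $x\sim x'$ are loops, $u\parallel v$, $u\sim u'$, $v\sim v'$.
\end{itemize}
We write $T^\sim(x,y,z)$ if $T(x',y',z')$ for some $x'\sim x$, $y'\sim y$, $z'\sim z$. An admissible $\sim$ is \emph{two-valued} if for each loop $w$ we have $q_w(u,v)\sim u$ for all $u\parallel v$, or $q_w(u,v)\sim v$ for all $u\parallel v$. Equality is admissible. The relation $\parallel$ is admissible and two-valued by Lemma~\ref{lem:basic} and (Q0).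

\begin{lemma}\label{lem:two}
\begin{itemize}
\item[(i)] If $u_0\parallel v_0$ and $u_0\ne v_0$, there is a two-valued admissible $\sim$ with $u_0\not\sim v_0$.
\item[(ii)] If $x_0,y_0,z_0\in X$ and $T(x_0,y_0,z_0)$ fails, there is a two-valued admissible $\sim$ such that $T^\sim(x_0,y_0,z_0)$ fails.
\end{itemize}
\end{lemma}

\begin{proof}
Call an admissible relation \emph{good} if $u_0\not\sim v_0$ in case (i), and if $T^\sim(x_0,y_0,z_0)$ fails in case (ii). Equality is good. The union of a nonempty chain of good relations is good, because each of transitivity, (A1)--(A3) and goodness could only be violated through finitely many related pairs, which lie in one member of the chain. By Zorn's lemma there is a maximal good $\sim$. Fix a loop $w$. We split $\sim$ along $w$: for $u\parallel v$ let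
\[
u\sim_1v\iff q_w(u,v)\sim v,\qquad u\sim_2v\iff q_w(u,v)\sim u.
\]
In a power of a signed model, with equality for $\sim$, the relation $u\sim_iv$ says that $u$ and $v$ agree in the coordinates where $q_w$ is the $i$th projection.

\emph{The intersection of $\sim_1$ and $\sim_2$ is $\sim$.} If $u\sim v$, then $q_w(u,v)\sim q_w(v,v)=v\sim u$ by (A3) and (Q1), so $u\sim_1v$ and $u\sim_2v$. Conversely these two give $u\sim q_w(u,v)\sim v$. In particular $\sim_1$ and $\sim_2$ are reflexive.

\emph{Both are equivalence relations.} We use (Q1) and (A3). Let $u\sim_1v$. Then $q_w(v,u)\sim q_w(q_w(u,v),u)=q_w(u,u)=u$, so $v\sim_1u$. If also $v\sim_1z$, then $q_w(u,z)=q_w(q_w(u,v),z)\sim q_w(v,z)\sim z$. Let $u\sim_2v$. Then $q_w(v,u)\sim q_w(v,q_w(u,v))=q_w(v,v)=v$, so $v\sim_2u$. If also $v\sim_2z$, then $q_w(u,z)=q_w(u,q_w(v,z))\sim q_w(u,v)\sim u$.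

\emph{Both are admissible.} (A1) holds by definition. For (A2), axiom (Q4) gives $q_w(u^*,v^*)=q_w(u,v)^*$ and $q_w(u\cdot d,v\cdot d)=q_w(u,v)\cdot d$, and we apply (A2) for $\sim$. For (A3), let $x\parallel x'$ be loops and let $u,v,u',v'$ be parallel. By (Q3) and (Q2),
\begin{align*}
q_w\bigl(q_x(u,v),q_{x'}(u,v)\bigr)&=q_{q_w(x,x')}(u,v),\\
q_w\bigl(q_{x'}(u,v),q_{x'}(u',v')\bigr)&=q_{x'}\bigl(q_w(u,u'),q_w(v,v')\bigr).
\end{align*}
If $x\sim_1x'$, $u\sim_1u'$, $v\sim_1v'$, then by (A3) for $\sim$ the right sides are equivalent to $q_{x'}(u,v)$ and $q_{x'}(u',v')$, so $q_x(u,v)\sim_1q_{x'}(u,v)\sim_1q_{x'}(u',v')$. If $x\sim_2x'$, $u\sim_2u'$, $v\sim_2v'$, then the right sides are equivalent to $q_x(u,v)$ and $q_{x'}(u,v)$, which gives the same chain for $\sim_2$.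

\emph{One of them is good.} In case (i), $u_0\sim_1v_0$ and $u_0\sim_2v_0$ would give $u_0\sim v_0$. In case (ii), suppose that $T(x_i,y_i,z_i)$ with $x_i\sim_ix_0$, $y_i\sim_iy_0$, $z_i\sim_iz_0$ for $i=1,2$. By (Q5), $T(q_w(x_1,x_2),q_w(y_1,y_2),q_w(z_1,z_2))$. From $x_1\sim_1x_0$ and $x_0\sim_2x_2$ we get
\[
q_w(x_1,x_2)=q_w(q_w(x_1,x_0),x_2)\sim q_w(x_0,x_2)\sim x_0,
\]
and the same computation applies to $y$ and $z$. So $T^\sim(x_0,y_0,z_0)$, a contradiction.

By maximality, $\sim_1$ or $\sim_2$ equals $\sim$. For all $u\parallel v$, (Q1) gives $q_w(q_w(u,v),u)=u$ and $q_w(q_w(u,v),v)=q_w(u,v)$, that is, $q_w(u,v)\sim_1u$ and $q_w(u,v)\sim_2v$. So $q_w(u,v)\sim u$ for all $u\parallel v$ in the first case, and $q_w(u,v)\sim v$ for all $u\parallel v$ in the second.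
\end{proof}

Until the end of Subsection~\ref{sub:hom}, $\sim$ is a fixed two-valued admissible relation. A loop $x$ is \emph{positive} if $q_x(u,v)\not\sim v$ for some $u\parallel v$. Thus $q_x(u,v)\sim u$ for all $u\parallel v$ if $x$ is positive, and $q_x(u,v)\sim v$ for all $u\parallel v$ if it is not. By (A3), positivity is invariant under $\sim$. If a positive loop exists, then $u\not\sim v$ for some $u\parallel v$. The sign rules and (T3) now hold modulo $\sim$.

\begin{lemma}\label{lem:signs}
\begin{itemize}
\item[(a)] $1_c$ is not positive.
\item[(b)] $x$ and $x^*$ are never both positive.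
\item[(c)] For a loop $x$ at $c$, neither $x$ nor $x^*$ is positive if and only if $x\sim1_c$.
\item[(d)] Let $T^\sim(x,y,z)$ with $x,y$ loops at the same vertex. If $x,y$ are positive, so is $z$. If $x^*,y^*$ are positive, so is $z^*$.
\item[(e)] If $T^\sim(x,y,z)$ and $y\sim1_{t(x)}$, then $z\sim x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is (S1). (b) If both were positive, (S2) would give $v=q_x(q_{x^*}(u,v),v)\sim q_{x^*}(u,v)\sim u$ for all $u\parallel v$, which is impossible when a positive loop exists. (c) If neither is positive, (S3) gives $x=q_x(x,q_{x^*}(x,1_c))\sim q_{x^*}(x,1_c)\sim1_c$. If $x\sim1_c$, then $x^*\sim1_c^*=1_c$, and we use (a) and invariance.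

(d) Let $T(x',y',z')$ with $x'\sim x$, $y'\sim y$, $z'\sim z$. By (A1) and (T1), $x',y',z'$ are loops at the same vertex. If $x,y$ are positive, so are $x',y'$; then the left side of the first equation in (S4) is equivalent to $q_{z'}(u,v)$ and the right side to $u$. If $z'$ were not positive, we would get $v\sim q_{z'}(u,v)\sim u$ for all $u\parallel v$, although $x$ is positive. So $z'$ and $z$ are positive. For the second statement, $x'^*\sim x^*$, $y'^*\sim y^*$, $z'^*\sim z^*$ by (A2), and the second equation in (S4) is used in the same way.

(e) Let $T(x',y',z')$ be as in (d) and $c=t(x)=t(x')$. Then $y'\sim1_c$ is a loop at $c$, and $z'\parallel x'$ by (T1). The difficulty is that (T3) applies to $1_c$ only, while $y'$ is merely equivalent to $1_c$. We therefore keep the triangle $(x',y',z')$ where $y'$ is trivial and replace it by $(x',1_c,x')$ elsewhere. Put $f=q_{y'}$, $g=q_{y'^*}$, and $D(u,v)=f(u,g(u,v))$ for $u\parallel v$; in a power of a signed model, $D(u,v)$ agrees with $v$ where neither $y'$ nor $y'^*$ is positive and with $u$ elsewhere. For parallel $u,v,w$, using $u=f(u,u)$, then (Q2), then (Q1) for $g$ and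 for $f$,
\begin{align*}
D(u,D(v,w))&=f\Bigl(u,\,g\bigl(f(u,u),f(v,g(v,w))\bigr)\Bigr)=f\Bigl(u,\,f\bigl(g(u,v),g(u,g(v,w))\bigr)\Bigr)\\
&=f\Bigl(u,\,f\bigl(g(u,v),g(u,w)\bigr)\Bigr)=f(u,g(u,w))=D(u,w).
\end{align*}
Axiom (S3) says $y'=D(y',1_c)$, so $D(1_c,y')=D(1_c,D(y',1_c))=D(1_c,1_c)=1_c$. Axiom (Q5) with $w=y'^*$, applied to the triangles $(x',1_c,x')$ from (T2) and $(x',y',z')$, gives $T(x',g(1_c,y'),g(x',z'))$. Axiom (Q5) with $w=y'$, applied to $(x',1_c,x')$ and this triangle, gives $T(x',D(1_c,y'),D(x',z'))$, that is, $T(x',1_c,D(x',z'))$. By (T3), $D(x',z')=x'$. By (c), neither $y'$ nor $y'^*$ is positive, so $D(x',z')\sim g(x',z')\sim z'$. Hence $z\sim z'\sim x'\sim x$.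
\end{proof}

\subsection{Labels}

Next we attach to each arrow an invariant under moves, by transporting it to base vertices. This is the only place where (Hol) is used. If $\gamma,\delta$ are walks from $t(x)$ to the same vertex, then $x\gamma\delta^{-1}=x$ by Lemma~\ref{lem:holall}, so $x\gamma=x\delta$. Applying this to $x^*$, we see that $\gamma\circ x$ also depends only on $x$ and the endpoint of $\gamma$.

Choose a base vertex $o_A$ in each connected component $A$ of the graph $(L,\leftrightarrow)$. For components $A,B$ let $\Lambda_{AB}$ be the set of $\sim$-classes $[y]$ of arrows $y$ with $s(y)=o_A$ and $t(y)=o_B$. These sets are pairwise disjoint by (A1); their elements are \emph{labels}. Put $[y]^*=[y^*]$, which is well defined by (A2) and maps $\Lambda_{AB}$ to $\Lambda_{BA}$. The labels $1_A=[1_{o_A}]$ are the \emph{identity labels}. A label in $\Lambda_{AA}$ is \emph{positive} if its members are. For an arrow $x$ with $s(x)\in A$ and $t(x)\in B$ let $\hat x=\delta\circ(x\gamma)$, where $\gamma$ is a walk from $t(x)$ to $o_B$ and $\delta$ is a walk from $s(x)$ to $o_A$. It does not depend on $\gamma,\delta$. Let $|x|=[\hat x]\in\Lambda_{AB}$;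 if $x$ joins base vertices, then $|x|=[x]$. Finally let
\[
\widehat T=\{(|x|,|y|,|z|):T(x,y,z)\}.
\]
By (T1), each member of $\widehat T$ lies in $\Lambda_{AB}\times\Lambda_{BC}\times\Lambda_{AC}$ for some components $A,B,C$. Say that arrows $x,y,z$ \emph{match} if $t(x)=s(y)$, $s(z)=s(x)$, $t(z)=t(y)$.

\begin{lemma}\label{lem:labels}
\begin{itemize}
\item[(L1)] $|x\cdot d|=|x|$ and $|d\circ x|=|x|$ when the moves are defined.
\item[(L2)] $x\sim y$ if and only if $x\parallel y$ and $|x|=|y|$.
\item[(L3)] $|x^*|=|x|^*$, and $|1_c|=1_A$ for $c\in A$.
\item[(L4)] A loop $x$ is positive if and only if $|x|$ is positive.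
\item[(L5)] If $x,y,z$ match and $(|x|,|y|,|z|)\in\widehat T$, then $T^\sim(x,y,z)$.
\end{itemize}
\end{lemma}

\begin{proof}
(L1) Compute $\hat x$ with a walk $\gamma$ whose first step is to $d$; this gives $\widehat{x\cdot d}=\hat x$. For left moves, first write $\hat x=(\delta\circ x)\gamma$ and take $\delta$ with first step to $d$. (L2) By (A2), right moves and left moves $d\circ x=(x^*\cdot d)^*$ preserve $\sim$. For $x\parallel y$ the same walks serve for $\hat x$ and $\hat y$, and the reversed walks lead back, so $x\sim y$ if and only if $\hat x\sim\hat y$. (L3) We have $(\hat x)^*=(\delta\circ(x\gamma))^*=(x\gamma)^*\delta=(\gamma\circ x^*)\delta=\widehat{x^*}$. By (M3) and (L1), $|1_d|=|1_c|$ for $c\leftrightarrow d$, so $|1_c|=|1_{o_A}|=1_A$. (L4) By (S5), $x$ and $d\circ(x\cdot d)$ have the same selector. Repeating this step along a walk $\gamma$ from $t(x)$ to the base vertex leads to $\gamma\circ(x\gamma)=\hat x$, since left and right moves commute. (L5) Let $T(x',y',z')$ with $|x'|=|x|$, $|y'|=|y|$, $|z'|=|z|$. Then $t(y')$, $t(x')$, $s(x')$ lie in the components of $t(y)$, $t(x)$, $s(x)$. Move the common target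 of $y',z'$ to $t(y)$ by (T4), then the vertex $t(x')=s(y')$ to $t(x)$ by (T5), then the common source of $x',z'$ to $s(x)$ by (T6). The members of the resulting triangle are parallel to $x,y,z$ and have the same labels by (L1), so they are equivalent to $x,y,z$ by (L2).
\end{proof}

In $P$ every arrow whose color is not neutral has sign $+$ or $-$, so labels between different components need a sign too, compatible with ${}^*$ and (K2). A linear order provides it. Fix a linear order on the set of components. For $\lambda\in\Lambda_{AB}$ let $\operatorname{sgn}\lambda=+$ if $A<B$ and $\operatorname{sgn}\lambda=-$ if $A>B$. If $A=B$, let $\operatorname{sgn}\lambda$ be $+$ if $\lambda$ is positive, $-$ if $\lambda^*$ is positive, and $0$ otherwise; this is unambiguous by Lemma~\ref{lem:signs}(b).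

\begin{lemma}\label{lem:labelsigns}
\begin{itemize}
\item[(i)] $\operatorname{sgn}\lambda^*=-\operatorname{sgn}\lambda$, and $\operatorname{sgn}\lambda=0$ if and only if $\lambda$ is an identity label.
\item[(ii)] If $\lambda\in\Lambda_{AB}$, then $(\lambda,1_B,\lambda)\in\widehat T$. If $(\lambda,1_B,\nu)\in\widehat T$, then $\nu=\lambda$.
\item[(iii)] If $(\lambda,\mu,\nu)\in\widehat T$ and $\operatorname{sgn}\lambda=\operatorname{sgn}\mu=\sigma\ne0$, then $\operatorname{sgn}\nu=\sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first statement holds by the definition, since $\lambda^*\in\Lambda_{BA}$ and $\lambda^{**}=\lambda$; the second is Lemma~\ref{lem:signs}(c). (ii) The first statement is (T2) for a member of $\lambda$. For the second, $\lambda,\nu\in\Lambda_{AB}$ for some $A$. Members $x\in\lambda$, $z\in\nu$ give matching arrows $x,1_{o_B},z$, so $T^\sim(x,1_{o_B},z)$ by (L5) and $z\sim x$ by Lemma~\ref{lem:signs}(e). (iii) Let $\lambda\in\Lambda_{AB}$, $\mu\in\Lambda_{BC}$, $\nu\in\Lambda_{AC}$. If $\sigma=+$, then $A\le B\le C$; if $\sigma=-$, then $A\ge B\ge C$. If $A\ne C$, then $\operatorname{sgn}\nu=\sigma$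 by definition. If $A=C$, then $A=B=C$; members $x,y,z$ of $\lambda,\mu,\nu$ are loops at $o_A$ with $T^\sim(x,y,z)$ by (L5), and Lemma~\ref{lem:signs}(d) applies, its first part for $\sigma=+$ and its second part for $\sigma=-$.
\end{proof}

\subsection{Homomorphisms to $P$}\label{sub:hom}

A homomorphism is assembled from three independent choices besides $\sim$: a graph homomorphism $\varphi\colon L\to L_P$, meaning that $c\leftrightarrow d$ implies $\varphi(c)\leftrightarrow\varphi(d)$; a \emph{marking} $\eta$, which assigns to each nonidentity label $\lambda$ a mark $\eta(\lambda)$ with $\eta(\lambda^*)=\eta(\lambda)$; and arbitrary values in $P$ for the idle elements. Given $\eta$, color the labels by $\chi(1_A)=\iota$ and $\chi(\lambda)=(\operatorname{sgn}\lambda,\rho,S)$ for a nonidentity label with $\eta(\lambda)=(\rho,S)$. By Lemma~\ref{lem:labelsigns}(i), this is a color, $\operatorname{sgn}\chi(\lambda)=\operatorname{sgn}\lambda$, and $\chi(\lambda^*)=\chi(\lambda)^*$. Let $h=\varphi$ on $L$, let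
\[
h(x)=\bigl(\varphi(s(x)),\varphi(t(x)),\chi(|x|)\bigr)\qquad(x\in X),
\]
and let $h$ take the chosen values on idle elements. Call $\eta$ \emph{safe} if no triple $(\chi\lambda,\chi\mu,\chi\nu)$ with $(\lambda,\mu,\nu)\in\widehat T$ is excluded. A marking in which no set $S$ contains $2$ is safe.

\begin{lemma}\label{lem:h}
If $\eta$ is safe, then $h$ is a homomorphism $R\to P$.
\end{lemma}

\begin{proof}
Idle elements play no role, by Lemma~\ref{lem:basic}(v). By (L3), $h(1_c)=(\varphi(c),\varphi(c),\iota)=1_{h(c)}$ and $h(x^*)=(\varphi(t(x)),\varphi(s(x)),\chi(|x|)^*)=h(x)^*$. Also $t(h(x))=\varphi(t(x))=h(t(x))$. If $x\cdot d{\downarrow}$, then $t(x)\leftrightarrow d$, so $\varphi(t(x))\leftrightarrow\varphi(d)$, and $h(x)\cdot h(d)=(\varphi(s(x)),\varphi(d),\chi(|x|))=h(x\cdot d)$ by (M1) and (L1). If $q_x(u,v){\downarrow}$, then $h(x)$ is a loop and $h(u)\parallel h(v)$. By (L2), equivalent arrows have the same image. If $x$ is positive, then $h(q_x(u,v))=h(u)$, and the color of $h(x)$ has sign $+$ by (L4). If not, then $h(q_x(u,v))=h(v)$, and that sign is $0$ or $-$. If $T(x,y,z)$, then $h(x),h(y),h(z)$ match by (T1)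 and $(|x|,|y|,|z|)\in\widehat T$. The colors satisfy (K1) by Lemma~\ref{lem:labelsigns}(ii), since $\chi(|y|)=\iota$ only for an identity label; (K2) by Lemma~\ref{lem:labelsigns}(iii); and (K3) because $\eta$ is safe. So $k(h(x),h(y),h(z))=h(x)=h(k(x,y,z))$.
\end{proof}

The next two lemmas supply the markings that we need. Since $\eta$ cannot distinguish $\lambda$ from $\lambda^*$, both rely on the sign to do so.

\begin{lemma}\label{lem:sep}
If $\lambda\ne\lambda'$ lie in the same set $\Lambda_{AB}$, there is a safe marking with $\chi\lambda\ne\chi\lambda'$.
\end{lemma}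

\begin{proof}
Fix any $\rho$. Let $\eta(\kappa)=(\rho,\{1\})$ for nonidentity $\kappa\in\{\lambda,\lambda^*\}$ and $\eta(\kappa)=(\rho,\emptyset)$ for the other nonidentity labels. This marking is safe. If the signs of $\lambda,\lambda'$ differ, so do the colors. If they agree, they are not $0$, since otherwise $\lambda=\lambda'=1_A$. Then $\lambda'\ne\lambda^*$ because $\operatorname{sgn}\lambda^*=-\operatorname{sgn}\lambda$, so the colors differ in their sets $S$.
\end{proof}

\begin{lemma}\label{lem:nontri}
If $(\lambda,\mu,\nu)\in\Lambda_{AB}\times\Lambda_{BC}\times\Lambda_{AC}$ is not in $\widehat T$, there is a safe marking with $(\chi\lambda,\chi\mu,\chi\nu)\notin T_K$.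
\end{lemma}

\begin{proof}
If $\mu$ is an identity label, then $B=C$ and $\mu=1_B$. By Lemma~\ref{lem:labelsigns}(ii), $\nu\ne\lambda$, and both lie in $\Lambda_{AB}$. With the marking of Lemma~\ref{lem:sep}, the triple $(\chi\lambda,\iota,\chi\nu)$ violates (K1).

Now let $\mu$ be a nonidentity label. As in Example~\ref{ex:marks}, put $\rho=(\operatorname{sgn}\lambda,\operatorname{sgn}\mu,\operatorname{sgn}\nu)$ and $\eta(\kappa)=(\rho,S(\kappa))$, where
\[
1\in S(\kappa)\iff\kappa\in\{\lambda,\lambda^*\},\qquad 2\in S(\kappa)\iff\kappa\in\{\mu,\mu^*\},\qquad 3\in S(\kappa)\iff\kappa\in\{\nu,\nu^*\}.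
\]
Then $\eta(\kappa^*)=\eta(\kappa)$, and $(\chi\lambda,\chi\mu,\chi\nu)$ is excluded. To see that $\eta$ is safe, suppose that $(\lambda',\mu',\nu')\in\widehat T$ has an excluded triple of colors. All marks have first component $\rho$, so $\lambda',\mu',\nu'$ have the signs of $\lambda,\mu,\nu$. From $2\in S(\mu')$ we get $\mu'\in\{\mu,\mu^*\}$, and $\operatorname{sgn}\mu'=\operatorname{sgn}\mu\ne0$ gives $\mu'=\mu$. Hence $\lambda'\in\Lambda_{A'B}$ and $\nu'\in\Lambda_{A'C}$ for some $A'$. If $\lambda'$ is not an identity label, then $1\in S(\lambda')$, so $\lambda'\in\{\lambda,\lambda^*\}$, and $\operatorname{sgn}\lambda'=\operatorname{sgn}\lambda\ne0$ gives $\lambda'=\lambda$. If $\lambda'$ is an identity label, then $\operatorname{sgn}\lambda=0$, so $\lambda$ is one as well, and both equal $1_B$ because their second index is $B$. The same two cases, with $3$ in place of $1$ and $1_C$ in place of $1_B$, give $\nu'=\nu$. So $(\lambda,\mu,\nu)\in\widehat T$, a contradiction.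
\end{proof}

\subsection{Proof of Theorem~\ref{thm:rep}}

Taking $\parallel$ for $\sim$ and a constant marking with $S=\emptyset$, Lemma~\ref{lem:h} shows that every graph homomorphism $\varphi$, with any values on idle elements, extends to a homomorphism $h$ of the above form. We use four kinds of maps $\varphi$, each sending all unnamed vertices to $v_0$:
\begin{itemize}
\item[(G0)] the constant map;
\item[(G1)] for a vertex $c$, the map with $c\mapsto v_1$;
\item[(G2)] for nonadjacent $c\ne d$, the map with $c\mapsto v_1$, $d\mapsto v_2$;
\item[(G3)] for $d$ not adjacent to itself, the map with $d\mapsto v_3$.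
\end{itemize}
They are graph homomorphisms, because the only non-edges of $L_P$ are $\{v_1,v_2\}$ and $\{v_3,v_3\}$, and their preimages are non-edges. By (G0) the family of homomorphisms is nonempty.

\emph{Condition (I).} Let $a\ne b$ in $R$. If $a$ is idle, choose $h(a)\ne h(b)$. A vertex and an arrow have images in $L_P$ and $X_P$. Two vertices are separated by (G1), and so are two arrows with different sources or different targets. If $a\parallel b$, take $\sim$ from Lemma~\ref{lem:two}(i). By (L2), $|a|\ne|b|$, and both lie in the same $\Lambda_{AB}$; use the marking of Lemma~\ref{lem:sep} and (G0).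

\emph{Condition (II).} Let an operation be undefined on a tuple from $R$. Each argument place has a sort: vertex for the place of $e$ and the second place of $\cdot$, arrow for all others. In $P$ an operation is undefined if some argument has the wrong sort. Suppose first that some argument in $R$ is not of the sort of its place. If it is idle, send it to an element of $P$ of the wrong sort for that place; if it is a vertex or an arrow, its image has the wrong sort under every $h$. Now suppose that all arguments have the right sort. Then the operation is not $e$, $t$ or ${}^*$, and Lemma~\ref{lem:basic} leaves these cases.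
\begin{itemize}
\item $x\cdot d$ with $t(x)$ not adjacent to $d$. Use (G2) for $t(x),d$ if $t(x)\ne d$, and (G3) if $t(x)=d$.
\item $q_x(u,v)$ with $s(x)\ne t(x)$, or $s(u)\ne s(v)$, or $t(u)\ne t(v)$. Separate these two vertices by (G1).
\item $k(x,y,z)$ with $x,y,z$ not matching. Separate the two offending vertices by (G1).
\item $k(x,y,z)$ with $x,y,z$ matching. Take $\sim$ from Lemma~\ref{lem:two}(ii). By (L5), $(|x|,|y|,|z|)\notin\widehat T$, and this triple lies in some $\Lambda_{AB}\times\Lambda_{BC}\times\Lambda_{AC}$. Use the marking of Lemma~\ref{lem:nontri} and (G0).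
\end{itemize}
In each case the operation is undefined on the image tuple. Lemma~\ref{lem:hom} gives $\flat(R)\in\mathcal V(\flat(P))=\mathcal V(\mathbf A)$. \qed

\begin{remark}\label{rem:holneeded}
Without (Hol), condition (I) fails. A homomorphism $h\colon U_N\to P$ sends the positive loop $(0,N)$, which is a value of $w_N$, to an identity arrow, because $P$ satisfies (Hol). By the computation at the beginning of Section~\ref{sec:P}, $h$ separates no parallel arrows.
\end{remark}

\section{Proofs of the main theorems}\label{sec:proofs}

\begin{proposition}\label{prop:witness}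
Let $N>\max(2r,2)$. Then $\flat(U_N)$ satisfies $\widehat\Sigma$ and all identities of $\mathbf A$ in at most $r$ variables, but $\flat(U_N)\notin\mathcal V(\mathbf A)$.
\end{proposition}

\begin{proof}
The algebra $\flat(U_N)$ satisfies $\Sigma_0$ because it is flat, and the identities expressing $\Sigma$ by Proposition~\ref{prop:U} and Lemma~\ref{lem:horn}. Given at most $r$ elements of $\flat(U_N)$, let $L'$ consist of the vertices among them and of the sources and targets of the arrows among them. Then $|L'|\le2r<N$, and the given elements lie in the subalgebra $\flat(U_N|L')$, which belongs to $\mathcal V(\mathbf A)$ by Proposition~\ref{prop:parts} and Theorem~\ref{thm:rep}. So every identity of $\mathbf A$ in at most $r$ variables holds under every assignment. The identity $(w_N\wedge e(y_0))\rhd w_N\approx w_N$ is true in $\mathbf A$, since $P$ satisfies (Hol). It fails in $\flat(U_N)$ at $y_i=i$, where $w_N=(0,N)$ and $e(y_0)=(0,0)$, so that the left side is $\bot$ and the right side is not.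
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a) Let $\Delta$ be a finite set of identities of $\mathbf A$, each in at most $r$ variables. By Proposition~\ref{prop:witness}, $\Delta$ has a model outside $\mathcal V(\mathbf A)$, so it is not a basis.

(b) Let $\mathbf B$ be a finite algebra satisfying $\widehat\Sigma$, and let $\mathbf M$ be a subdirectly irreducible quotient of $\mathbf B$. It is finite and satisfies $\widehat\Sigma$. By Lemma~\ref{lem:si}, $\mathbf M\cong\flat(R)$ with $R$ finite, and $R\models\Sigma$ by Lemma~\ref{lem:horn}. By Proposition~\ref{prop:finite}, $R$ satisfies (Hol), and by Theorem~\ref{thm:rep}, $\mathbf M\in\mathcal V(\mathbf A)$. Hence $\mathbf B\in\mathcal V(\mathbf A)$.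

By Lemma~\ref{lem:bounded}, $\beta_{\mathcal V(\mathbf A)}$ is bounded, by any $\ell_0$ that exceeds $|p|+|p'|$ for all $p\approx p'$ in $\widehat\Sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) The function $\beta_{\mathcal V(\mathbf A)}$ is nondecreasing, integer-valued and bounded, hence eventually constant. The equivalence is Theorem~\ref{thm:main}(b) together with $\mathbf A\models\widehat\Sigma$. A fixed identity in $j$ variables is tested in a finite algebra $\mathbf B$, given by its operation tables, by evaluating it under $|\mathbf B|^j$ assignments.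

(2) Take $\flat(U_N)$ as in Proposition~\ref{prop:witness}. It is countably infinite, and it is generated by its $N$ vertices, because $1_i=e(i)$ and $(i,m)\cdot(i+m\pm1)=(i,m\pm1)$. A residually finite model of $\widehat\Sigma$ is a subdirect product of finite quotients of itself; these satisfy $\widehat\Sigma$ and lie in $\mathcal V(\mathbf A)$ by Theorem~\ref{thm:main}(b). Let $\mathbf C$ be a finitely generated model of $\widehat\Sigma$ and $\theta$ the intersection of its congruences of finite index. A quotient $\mathbf C/\psi$ is residually finite if and only if $\psi$ is an intersection of congruences of finite index. So $\mathbf C/\theta$ is residually finite, and $\psi\supseteq\theta$ for every residually finite $\mathbf C/\psi$. The algebra $\mathbf C/\theta$ lies in $\mathcal V(\mathbf A)$ and is finitely generated, so it is finite because $\mathcal V(\mathbf A)$ is locally finite.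

(3) By Lemma~\ref{lem:bounded} there is a finite set $\Delta$ of identities of $\mathbf B$ whose finite models lie in $\mathcal V(\mathbf B)$. Suppose that $\mathbf B\in\mathcal W$, where $\mathcal W$ is locally finite and defined by a finite set $\Gamma$ of identities. Let $\mathbf C\models\Gamma\cup\Delta$. Its finitely generated subalgebras lie in $\mathcal W$, so they are finite models of $\Delta$ and belong to $\mathcal V(\mathbf B)$. Hence $\mathbf C\in\mathcal V(\mathbf B)$. Since $\mathbf B\models\Gamma\cup\Delta$, this finite set is a basis for the identities of $\mathbf B$, a contradiction. By Theorem~\ref{thm:main}, the hypotheses hold for $\mathbf A$.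
\end{proof}

\begin{thebibliography}{1}

\bibitem{FBP}
\emph{Finite Base Problems Discussion},
\texttt{http://ittc.ku.edu/\~{}moore/scua/notes/} \texttt{bergman-idziak-markovic-mcnulty-willard.pdf}.

\end{thebibliography}
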